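# A compact subanalytic set in $\mathbb R^5$ whose ideal of vanishing functions does not split

## 1. The guess that $\mathcal J(X;U)$ always splits, and sets where it does

Let $U\subset\mathbb R^n$ be open. We write $\mathcal E(U)$ for the Fréchet algebra of real-valued $\mathcal C^\infty$ functions on $U$, with the topology of uniform convergence of all partial derivatives on compact subsets of $U$. For a closed set $X\subset U$, let $\mathcal J(X;U)$ be the closed ideal of all $f\in\mathcal E(U)$ with $f|_X=0$. The quotient $\mathcal E(U)/\mathcal J(X;U)$ is the space of restrictions to $X$ of smooth functions on $U$. Each such restriction has a smooth extension by definition. Can the extension be chosen to depend linearly and continuously on the function on $X$?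

**Definition (splitting).** A closed ideal $I$ of $\mathcal E(U)$ *splits* if the exact sequence of Fréchet spaces
$$0\to I\to\mathcal E(U)\to\mathcal E(U)/I\to0$$
splits. Equivalently, $I$ has a closed complementary linear subspace; or there is a continuous linear projection $\Pi$ of $\mathcal E(U)$ onto $I$; or the quotient map $q:\mathcal E(U)\to\mathcal E(U)/I$ has a continuous linear right inverse $\sigma$.

The last two are exchanged by $\sigma(q(F))=F-\Pi F$ and $\Pi=1-\sigma q$. For $I=\mathcal J(X;U)$ the map $\sigma$ is a continuous linear extension operator from $X$ to $U$.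

**Definition (semianalytic, subanalytic).** A subset of an open set $W\subset\mathbb R^n$ is *semianalytic* if each point of $W$ has a neighborhood in which the subset is a finite union of sets, each given by finitely many equations $g=0$ and inequalities $h>0$ with $g,h$ real-analytic. A subset $X\subset U$ is *subanalytic* if each point of $U$ has an open neighborhood $V$ such that $X\cap V$ is the projection to $V$ of a relatively compact semianalytic subset of $V\times\mathbb R^q$, for some $q$.

The example to keep in mind is this. If $K\subset\mathbb R^q$ is compact and semianalytic and $\varphi$ is real-analytic near $K$ with $\varphi(K)\subset U$, then $\varphi(K)$ is subanalytic in $U$: the graph $\{(\varphi(s),s):s\in K\}\subset U\times\mathbb R^q$ is compact, it is cut out by $s\in K$ and the analytic equations $\xi=\varphi(s)$, and it projects onto $\varphi(K)$. So the image of the square $[-1,1]^2$ under $(t,w)\mapsto(t,tw,te^w)$ is a compact subanalytic set in $\mathbb R^3$.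

A set given by analytic data looks tame, and the first guess is that the answer is yes. This is Conjecture 3.15 of "Differentiable functions": *if $X$ is a closed subanalytic subset of $U$, then $\mathcal J(X;U)$ splits.* Let us test it.

For $X=\{0\}\subset\mathbb R^n$ the map $F\mapsto F-F(0)$ is a continuous projection onto $\mathcal J(X;\mathbb R^n)$. For the hyperplane $x_n=0$ take $F\mapsto F(x',x_n)-F(x',0)$. For the cross $xy=0$ in $\mathbb R^2$ take $F\mapsto F(x,y)-F(x,0)-F(0,y)+F(0,0)$. The right side vanishes when $x=0$ or $y=0$, and it equals $F$ if $F$ vanishes on the cross.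

For closed intervals we recall the extension operator of Seeley (Proc. AMS 15 (1964)). There are real numbers $\alpha_k$ and $\beta_k>0$, $k\ge0$, with $\beta_k\to\infty$,
$$\sum_k|\alpha_k|\beta_k^j<\infty\quad\text{and}\quad\sum_k\alpha_k(-\beta_k)^j=1\qquad(j=0,1,2,\dots).$$
Let $l>0$ and let $\phi\in\mathcal C^\infty([0,\infty))$ be $1$ near $0$ and $0$ on $[l,\infty)$. For a function $g$ that is $\mathcal C^\infty$ up to the end point on an interval starting at $0$ and containing $[0,l]$, define for $x<0$
$$(Eg)(x)=\sum_k\alpha_k\,(\phi g)(-\beta_kx).$$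
The $j$-th derivative of the $k$-th term is $\alpha_k(-\beta_k)^j(\phi g)^{(j)}(-\beta_kx)$, bounded by $|\alpha_k|\beta_k^j\sup|(\phi g)^{(j)}|$. So the series may be differentiated term by term, and as $x\to0^-$ the $j$-th derivative tends to $\sum_k\alpha_k(-\beta_k)^jg^{(j)}(0)=g^{(j)}(0)$. Hence $Eg$ together with $g$ is $\mathcal C^\infty$ across $0$. It depends linearly and continuously on $g$ and uses only the values of $g$ on $[0,l]$.

A singular test: the cusp $X=\{(t^2,t^3)\}\subset\mathbb R^2$. Given $F\in\mathcal E(\mathbb R^2)$, put $g(t)=F(t^2,t^3)$ and note $g'(0)=0$. Write the even part of $g$ as $a(t^2)$ and the odd part as $t\,b(t^2)$, with $a,b\in\mathcal C^\infty([0,\infty))$; this is Whitney's theorem on even functions, applied to the even part and to the odd part divided by $t$. The map $a\mapsto a(t^2)$ is a continuous linear bijection of $\mathcal C^\infty([0,\infty))$ onto the closed space of even functions in $\mathcal E(\mathbb R)$, so by the open mapping theorem $a$ and $b$ depend continuously on $g$. Since $b(0)=g'(0)=0$, we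 have $b(s)=s\,b_1(s)$ with $b_1(s)=\int_0^1b'(\sigma s)\,d\sigma$. Extend $a$ and $b_1$ to $\mathbb R$ by Seeley's operator. Then $F\mapsto F-a(x)-y\,b_1(x)$ vanishes on the cusp, because $a(t^2)+t^3b_1(t^2)=g(t)$, and it fixes every $F$ that vanishes there. The ideal splits.

Finally, on the line the guess is right for all sets. For this we need cutoffs that will also be useful later.

**Separating cutoffs.** Let $U\subset\mathbb R^n$ be open and let $(X_i)$ be a locally finite family of disjoint nonempty closed subsets of $U$, with union $X$. We claim that there are $\chi_i\in\mathcal C^\infty(U)$ with $\chi_i=1$ near $X_i$ and with disjoint supports that form a locally finite family. Write $d$ for the distance, with $d(x,\varnothing)=\infty$, and put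
$$W_i=\{x\in U:\ 2d(x,X_i)<\min(d(x,X\setminus X_i),\,d(x,\mathbb R^n\setminus U),\,1)\}.$$
By local finiteness $X\setminus X_i$ is closed in $U$, so $W_i$ is an open set containing $X_i$. If $x\in W_i\cap W_j$ with $i\ne j$, then $2d(x,X_i)<d(x,X_j)$ and $2d(x,X_j)<d(x,X_i)$, which is impossible. If $K\subset U$ is compact and $x\in K\cap W_i$, some $y\in X_i$ satisfies $|x-y|<\frac12\min(d(x,\mathbb R^n\setminus U),1)$, so $y$ lies in the compact set of points $y\in U$ with $d(y,K)\le\frac12$ and $d(y,\mathbb R^n\setminus U)\ge\frac12d(K,\mathbb R^n\setminus U)$. Only finitely many $X_i$ meet this set, so only finitely many $W_i$ meet $K$. Choose $\chi_i$ smooth, equal to $1$ near $X_i$, with support in $W_i$. The segment from $x$ to $y$ above stays in $U$, so each point of $W_i$ lies in a component of $U$ that meets $X_i$.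

**Proposition 1.** If $X$ is a closed subanalytic subset of an open set $U\subset\mathbb R$, then $\mathcal J(X;U)$ splits.

*Proof.* **Step 1: the shape of $X$.** Near each point of $U$, $X$ is the projection of a relatively compact semianalytic set. Such a set has finitely many connected components (a textbook fact), and the image of each is a connected subset of $\mathbb R$. So each point of $U$ has a neighborhood $V$ such that $X\cap V$ is a finite union of points and intervals. Every connected component of $X$ that meets $V$ contains one of these finitely many pieces. Hence the components $X_i$ of $X$ form a locally finite family of disjoint closed subsets of $U$, each a point or a nondegenerate interval closed in its component $U_i$ of $U$.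

**Step 2: extending from each component.** Take $\chi_i$ as above; its support lies in $U_i$. If $X_i$ is a point, let $E_iF$ be the constant $F|_{X_i}$. If $X_i$ is an interval, let $E_iF$ be $F$ on $X_i$, continued by Seeley's operator across each end point of $X_i$ that lies in $U$, with $l$ so small that an interval of length $l$ starting at that end point lies in $X_i$. At an end of $X_i$ not in $U$ nothing has to be done. In all cases $E_iF$ is defined and smooth on $U_i$, depends only on $F|_{X_i}$, and is linear and continuous in $F$.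

**Step 3: the projection.** Put $\Pi F=F-\sum_i\chi_iE_iF$, a locally finite sum. On $X_i$ it equals $F-F=0$. If $F|_X=0$, then all $E_iF=0$ and $\Pi F=F$. So $\Pi$ is a continuous projection onto $\mathcal J(X;U)$. $\square$

All these cases support the guess. It is nevertheless wrong from dimension $5$ on. To see this we need a consequence of splitting that can be tested.

## 2. The interpolation inequality that a splitting forces

For compact $X\subset\mathbb R^5$ let $\mathcal E(X)=\mathcal E(\mathbb R^5)/\mathcal J(X;\mathbb R^5)$, regarded as a space of functions on $X$. For $F\in C_c^\infty(\mathbb R^5)$ put $\|F\|_k=\sup_{\mathbb R^5}\max_{|\alpha|\le k}|\partial^\alpha F|$, and for $f\in\mathcal E(X)$ put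
$$|f|_k=\inf\{\|F\|_k:\ F\in C_c^\infty(\mathbb R^5),\ F|_X=f\}.$$
These are increasing norms, since $|f|_0\ge\sup_X|f|$. They define the quotient Fréchet topology: if $\psi\in C_c^\infty(\mathbb R^5)$ is $1$ near $X$ with support $K$, then $(\psi F)|_X=F|_X$ and $\|\psi F\|_k\le C_k\sup_K\max_{|\alpha|\le k}|\partial^\alpha F|$. So $|\cdot|_k$ is bounded by a quotient seminorm, and every quotient seminorm is bounded by some $|\cdot|_k$. As a small example, for $X=\{0\}$ and $f=c$ we get $|f|_k=|c|$ for every $k$: clearly $|f|_k\ge|c|$, and a cutoff with values in $[0,1]$ stretched over a large ball has all derivatives of orders $1,\dots,k$ at most $1$.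

The norms of compactly supported functions interpolate.

**Lemma 1.** For $g\in C_c^\infty(\mathbb R^n)$ and $k\ge0$: $\|g\|_k^2\le2^{k^2}\|g\|_0\|g\|_{2k}$.

*Proof.* We may assume $g\ne0$ and $k\ge1$. For a $\mathcal C^2$ function $h$ of one variable with $h,h''$ bounded and $\sigma>0$, Taylor's formula at $x$ gives $|h(x+\sigma)-h(x-\sigma)-2\sigma h'(x)|\le\sigma^2\|h''\|_\infty$, hence $|h'(x)|\le\|h\|_\infty/\sigma+\sigma\|h''\|_\infty/2$. Optimizing in $\sigma$ gives $\|h'\|_\infty^2\le2\|h\|_\infty\|h''\|_\infty$ for compactly supported $h$. Let $\mu_j=\max_{|\alpha|=j}\|\partial^\alpha g\|_0$. Every $\alpha$ with $|\alpha|=j\ge1$ is $\beta+e_i$ with $|\beta|=j-1$. The inequality for $\partial^\beta g$ along lines in the direction $e_i$ gives $\mu_j^2\le2\mu_{j-1}\mu_{j+1}$. No $\mu_j$ vanishes, since otherwise $g$ would be a polynomial with compact support. Put $\lambda_j=2^{j^2/2}\mu_j$. Because $\frac12\big((j-1)^2+(j+1)^2\big)=j^2+1$,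
$$\lambda_{j-1}\lambda_{j+1}=2^{j^2+1}\mu_{j-1}\mu_{j+1}\ge2^{j^2}\mu_j^2=\lambda_j^2 .$$
So $\log\lambda_j$ is convex in $j$ and $\lambda_j^2\le\lambda_0\lambda_{2j}$, that is, $2^{j^2}\mu_j^2\le\mu_0\,2^{2j^2}\mu_{2j}$. Thus $\mu_j^2\le2^{j^2}\mu_0\mu_{2j}$. Take the maximum over $j\le k$. $\square$

An extension operator carries this inequality over to $X$.

**Proposition 2.** Let $X\subset\mathbb R^5$ be compact. Suppose $S:\mathcal E(\mathbb R^5)\to C_c^\infty(\mathbb R^5)$ is linear, its values are supported in a fixed compact set, it is continuous for all seminorms $\|\cdot\|_k$ on the target, $SF|_X=F|_X$ for all $F$, and $SF=0$ whenever $F|_X=0$. Then there is $p$ such that for every $k$ there are $r,C$ with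
$$|f|_k^2\le C\,|f|_p\,|f|_r\qquad\text{for all }f\in\mathcal E(X).\tag{1}$$

*Proof.* $S$ vanishes on $\mathcal J(X;\mathbb R^5)$, so it induces a continuous linear map $\bar S$ on $\mathcal E(X)$. Hence there are $p,C$ with $\|\bar Sf\|_0\le C|f|_p$, and for each $k$ there are $r,C$ with $\|\bar Sf\|_{2k}\le C|f|_r$. Since $\bar Sf$ extends $f$, Lemma 1 gives $|f|_k^2\le\|\bar Sf\|_k^2\le2^{k^2}\|\bar Sf\|_0\|\bar Sf\|_{2k}\le C'|f|_p|f|_r$. $\square$

**Corollary 1.** If $X\subset U\subset\mathbb R^5$ with $X$ compact, $U$ open, and $\mathcal J(X;U)$ splits, then the conclusion (1) of Proposition 2 holds.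

*Proof.* Let $\Pi$ be a continuous projection onto $\mathcal J(X;U)$ and $\psi\in C_c^\infty(U)$ with $\psi=1$ near $X$. Put $SF=\psi\,(1-\Pi)(F|_U)$, extended by $0$. On $X$ we have $\psi=1$ and $\Pi(F|_U)=0$, so $SF=F$ there. If $F|_X=0$, then $\Pi(F|_U)=F|_U$ and $SF=0$. Continuity and the fixed support are clear. $\square$

Note the order of quantifiers in (1): first one $p$, then every $k$, then $r$ depending on $k$. To refute a splitting it suffices to violate (1) with $k=p+1$, but for *every* $p$ and *every* $r$. We shall prove the following.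

**Theorem 1.** There is a compact, connected subanalytic set $X\subset\mathbb R^5$ of pure dimension $3$ such that for all $p,r\in\mathbb N$ and $\theta\in(0,1)$ there are $f_\varepsilon\in\mathcal E(X)$ (for small $\varepsilon>0$) with
$$|f_\varepsilon|_{p+1}\ge1\ \text{ for all }\varepsilon,\qquad|f_\varepsilon|_p^\theta\,|f_\varepsilon|_r^{1-\theta}\to0\quad(\varepsilon\to0).$$

**Theorem 2.** For this $X$ and every open $U\supset X$ in $\mathbb R^5$, $\mathcal J(X;U)$ does not split. So Conjecture 3.15 is false.

**Theorem 3.** (a) For all $n\ge5$, $3\le d\le n-2$, and every nonempty open $U\subset\mathbb R^n$, there is a compact connected subanalytic $Y\subset U$ of pure dimension $d$ such that $\mathcal J(Y;U)$ does not split.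

(b) The space $\mathcal E(X)$ is not isomorphic to any linear subspace of the space $s$ of rapidly decreasing sequences. It even fails the weak property $\underline{(DN)}$: there is $p$ such that for all $k$ there are $r,C$ and $\theta\in(0,1)$ with $|f|_k\le C|f|_p^\theta|f|_r^{1-\theta}$ for all $f$.

(c) For $n=1$ the conjecture is true.

Part (c) is Proposition 1. The cases $n=2,3,4$ are not decided here. *Pure dimension $d$* means that the set has dimension $d$ near each of its points.

## 3. Functions that are small in two charts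

We look for functions whose $p$-norm is tiny but whose $(p+1)$-norm is not. Near one point of the set we want two different formulas for the same function, each small in its own region, where the two regions cover the set. The estimate below turns this into a bound for the quotient norms. Throughout, $z=(\tau,t,x,y,v)$ are coordinates on $\mathbb R^5$ centered at a point, and "vanishing to order $\mu$ at $0$" means that all partial derivatives of order less than $\mu$ vanish at $0$.

**Definition (symbol classes).** Fix $\rho\in(0,1)$. For an open cone $\Gamma\subset\mathbb R^5\setminus0$ and $\mu\in\mathbb Z$, let $S^\mu(\Gamma)$ be the set of $\mathcal C^\infty$ functions $g$ on $\Gamma\cap\{0<|z|<\rho\}$ such that for every $\alpha$ there is $C_\alpha$ with $|\partial^\alpha g|\le C_\alpha|z|^{\mu-|\alpha|}$. Write $S^\mu$ for $S^\mu(\mathbb R^5\setminus0)$.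

For example, $\tau^{-1}\in S^{-1}$ and $x/\tau\in S^0$ on the cone $|\tau|>c|z|$, but not on all of $\tau\ne0$. We use four facts.

1. $S^\mu S^\nu\subset S^{\mu+\nu}$, by the Leibniz rule, and $S^\mu\subset S^\nu$ for $\mu\ge\nu$, because $|z|<1$.
2. A function that is smooth and homogeneous of degree $\mu$ on an open cone containing the closure of $\Gamma$ in $\mathbb R^5\setminus0$ lies in $S^\mu(\Gamma)$: its derivatives of order $\alpha$ are homogeneous of degree $\mu-|\alpha|$ and bounded on the compact set where the closed cone meets the unit sphere.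
3. A function $g$ that is smooth near $\{|z|\le\rho\}$ and vanishes to order $\mu\ge0$ at $0$ lies in $S^\mu$: for $|\alpha|<\mu$ this is Taylor's formula, and for $|\alpha|\ge\mu$ the derivative is bounded while $|z|^{\mu-|\alpha|}\ge1$.
4. If $g_1,g_2,g_3\in S^0(\Gamma)$ and $\Xi\in\mathcal C^\infty(\mathbb R^3)$, then $\Xi(g_1,g_2,g_3)\in S^0(\Gamma)$: by the chain rule $\partial^\alpha$ of it is a sum of terms $(\partial^\beta\Xi)(g)\prod_i\partial^{\alpha_i}g_{j_i}$ with $\sum\alpha_i=\alpha$. The first factor is bounded since $g$ takes values in a compact set, and the product is $O(|z|^{-|\alpha|})$.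

Fix $\chi\in C_c^\infty(\mathbb R^5)$ with $\chi=1$ for $|z|\le1$ and $\chi=0$ for $|z|\ge2$, and put $\chi_\varepsilon(z)=\chi(z/\varepsilon)$.

**Lemma 2 (two-chart estimate).** Let $Z\subset\mathbb R^5$ be compact and contain the origin of the coordinates $z$. Let $0\le p<m$ be integers, $0<\rho<1$, and let $f$ be $\mathcal C^\infty$ near $\{|z|\le\rho\}$ and vanish to order $p+1$ at $0$. Suppose that:

(i) there is $C_1\ge1$ with $|x|\le|t|$ and $|y|,|v|\le C_1|t|$ on $Z$;

(ii) $f=\tau^{-1}G$ on $Z\cap\{\tau\ne0,\ |z|<\rho\}$, where $G$ is $\mathcal C^\infty$ near $\{|z|\le\rho\}$ and vanishes to order $m+1$ at $0$;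

(iii) $f=\tau^pt^{m+1}\,\Xi(\tau,t,x/t)$ on $Z\cap\{t\ne0,\ |z|<\rho\}$, where $\Xi\in\mathcal C^\infty(\mathbb R^3)$.

For $0<2\varepsilon<\rho$ put $f_\varepsilon=(\chi_\varepsilon f)|_Z$. Then $|f_\varepsilon|_p\le C\varepsilon^{m-p}$, and for every $r$ we have $|f_\varepsilon|_r\le C_r\varepsilon^{-r}$, with constants that do not depend on $\varepsilon$.

*Proof.* Write $A=\tau^{-1}G$ and $B=\tau^pt^{m+1}\Xi(\tau,t,x/t)$.

**Step 1: two cones cover $Z$.** By (i), $|z|\le|\tau|+(2+2C_1)|t|$ on $Z$. Put $c=1/(3+2C_1)$. If $z\in Z$, $z\ne0$, had both $|\tau|<c|z|$ and $|t|<c|z|$, we would get $|z|<|z|$. So every $z\in Z\setminus0$ satisfies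
$$|\tau|\ge c|z|\quad\text{or}\quad|t|\ge c|z|.\tag{2}$$

**Step 2: gluing $A$ and $B$.** The purpose is a function $F$ off the origin that equals $f$ on $Z$ and is of size $|z|^m$. Choose a smooth $\lambda:\mathbb R\to[0,1]$ with $\lambda=1$ on $[c^2,\infty)$ and $\lambda=0$ on $(-\infty,c^2/4]$. Put $\vartheta=\lambda(\tau^2/|z|^2)$ and $\kappa=\lambda(t^2/|z|^2)$. Both are homogeneous of degree $0$, so they lie in $S^0$. On $0<|z|<\rho$ define
$$F=\vartheta A+(1-\vartheta)\kappa B,$$
where each product is extended by $0$ outside the support of its cutoff.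

On the cone $|\tau|>\frac c4|z|$ we have $\tau^{-1}\in S^{-1}$ and $G\in S^{m+1}$, so $A\in S^m$ there. Since $\vartheta$ is supported in $|\tau|\ge\frac c2|z|$, the product $\vartheta A$ is smooth and in $S^m$. On the cone $|t|>\frac c4|z|$ the functions $\tau,t$ are in $S^1\subset S^0$ and $x/t$ is in $S^0$, so $\Xi(\tau,t,x/t)\in S^0$ by fact 4, and $B\in S^{p+m+1}\subset S^m$ there. Since $\kappa$ is supported in $|t|\ge\frac c2|z|$, also $(1-\vartheta)\kappa B\in S^m$. Hence $F\in S^m$.

Let $z\in Z$, $0<|z|<\rho$. If $|\tau|\ge c|z|$, then $\vartheta=1$, $\tau\neq0$, and $F=A=f$. Otherwise $|t|\ge c|z|$ by (2), so $\kappa=1$ and $B=f$; moreover $A=f$ whenever $\vartheta(z)\ne0$, because then $\tau\ne0$. So $F=\vartheta f+(1-\vartheta)f=f$. Thus $F=f$ on $Z\cap\{0<|z|<\rho\}$.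

**Step 3: the $r$-norm.** The derivatives of $f$ are bounded on $|z|\le\rho$, $|\partial^\alpha\chi_\varepsilon|\le C_\alpha\varepsilon^{-|\alpha|}$, and $\varepsilon<1$. So $|f_\varepsilon|_r\le\|\chi_\varepsilon f\|_r\le C_r\varepsilon^{-r}$.

**Step 4: the $p$-norm.** We use $f$ very close to the origin, where it is smooth, and $F$ farther out, where it is smaller. For $0<\delta<\varepsilon$ put
$$F_\delta=\chi_\delta f+(\chi_\varepsilon-\chi_\delta)F .$$
This is in $C_c^\infty(\mathbb R^5)$, as $\chi_\varepsilon-\chi_\delta$ vanishes for $|z|\le\delta$ and for $|z|\ge2\varepsilon$. On $Z$ it equals $\chi_\varepsilon f$, by Step 2 off the origin and because $\chi_\delta f=\chi_\varepsilon f$ at the origin. The derivatives of $\chi_\varepsilon$ of positive order live on $\varepsilon\le|z|\le2\varepsilon$, so $|\partial^\alpha\chi_\varepsilon|\le C_\alpha|z|^{-|\alpha|}$ uniformly in $\varepsilon$; the same holds for $\chi_\delta$. By fact 3, $f\in S^{p+1}$. So for $|\alpha|\le p$ we get $|\partial^\alpha(\chi_\delta f)|\le C|z|^{p+1-|\alpha|}$ on $|z|\le2\delta<1$,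 hence $\|\chi_\delta f\|_p\le C\delta$. Similarly $|\partial^\alpha((\chi_\varepsilon-\chi_\delta)F)|\le C|z|^{m-|\alpha|}$ on $|z|\le2\varepsilon$, hence $\|(\chi_\varepsilon-\chi_\delta)F\|_p\le C\varepsilon^{m-p}$, as $m>p$. So $|f_\varepsilon|_p\le C(\delta+\varepsilon^{m-p})$ with $C$ independent of $\delta$ and $\varepsilon$. Let $\delta\to0$. $\square$

## 4. One bad point: the model $(u,t,tw,tu^Ne^w,t^{m+1}e^w)$

Here is the simplest attempt at a counterexample. Fix $p\ge0$, $N=p+1$ and $m>p$, and let
$$Z=\{(u,\ t,\ tw,\ tu^Ne^w,\ t^{m+1}e^w):\ |u|,|t|,|w|\le1\}\subset\mathbb R^5,$$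
with coordinates $(u,t,x,y,v)$. It is compact and subanalytic, and $|x|\le|t|$, $|y|,|v|\le e|t|$ on it. Take the point $0$, so $\tau=u$, and the function $f=u^pv$. It vanishes to order $p+1$ at $0$. On $Z$ we have $u^Nv=t^my$. So $f=u^{-1}\cdot t^my$ where $u\ne0$, and $t^my$ vanishes to order $m+1$. Where $t\ne0$, $f=u^pt^{m+1}e^{x/t}$. Lemma 2 gives, for $f_\varepsilon=(\chi_\varepsilon f)|_Z$,
$$|f_\varepsilon|_p\le C\varepsilon^{m-p},\qquad|f_\varepsilon|_r\le C_r\varepsilon^{-r}.$$

On the other hand $|f_\varepsilon|_{p+1}\ge p!$. We show that *if $H$ is $\mathcal C^\infty$ near $0$ and vanishes on $Z$ near $0$, then $\partial_u^s\partial_vH(0)=0$ for $0\le s<N$*. Let $\sum h_{bcde}(u)t^bx^cy^dv^e$ be the Taylor series of $H$ at $0$, with $h_{bcde}\in\mathbb R[[u]]$. Substituting the parametrization gives $0$ in $\mathbb R[[u,t,w]]$, and the coefficient of $t^{m+1}$ is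
$$h_{0001}(u)\,e^w+\sum_{b+c+d=m+1}h_{bcd0}(u)\,u^{Nd}\,w^ce^{dw}=0,$$
since terms with $e\ge2$ carry at least $t^{2m+2}$. Comparing coefficients of each power of $u$ and using that the functions $w^ce^{dw}$ are linearly independent over $\mathbb R$, we read off the coefficient of $e^w$: $h_{0001}+u^Nh_{m010}=0$. So $u^N$ divides $h_{0001}=\sum_su^s\,\partial_u^s\partial_vH(0)/s!$, as claimed. If now $F'\in C_c^\infty(\mathbb R^5)$ restricts to $f_\varepsilon$, then $H=F'-f$ vanishes on $Z$ near $0$, so $\partial_u^p\partial_vF'(0)=\partial_u^p\partial_vf(0)=p!$.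

So (1) with $k=p+1$ would give $(p!)^2\le C\varepsilon^{m-p-r}$. This is a contradiction if $r<m-p$, and says nothing if $r\ge m-p$. Here the attempt stops: $p=N-1$ and $m$ are built into $Z$, while in (1) the number $p$ is arbitrary and $r$ may be chosen after $Z$ is known. One set with one bad point defeats one $p$ and finitely many $r$.

Laying infinitely many models $Z_i$ side by side, as a locally finite disjoint union in an open set $U$, does not help. If each $\mathcal J(Z_i;U)$ splits with projection $\Pi_i$, then with separating cutoffs $\chi_i$ the map $F\mapsto F-\sum_i\chi_i(F-\Pi_iF)$ is a continuous projection for the union: on $Z_i$ it equals $\Pi_iF=0$, and it fixes every $F$ that vanishes on the union. So we should put infinitely many bad points into *one* compact set, where they must accumulate, and still keep the set the image of a single analytic map.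

## 5. Infinitely many bad points on one segment: the set $X$

We want bad points $a_m$ on the $u$-axis, the $m$-th with parameters $m$ and $N_m$, with each value $N_m=p+1$ taken for arbitrarily large $m$. All of them must share the coordinates $y$ and $v$. In the model, the quotient $e^w=y/(tu^N)$ by $u^N$ was the key. Now we want a single function $\Phi(u,w)$ that, for every $m$, differs from a polynomial in $w$ of degree less than $m$ by a multiple of $(u-a_m)^{N_m}$. A Newton-type series does this.

Let $a_j=\frac1{j+1}$ for $j\ge1$. Let $(N_j)_{j\ge1}$ be the sequence $1;1,2;1,2,3;\dots$, so that every positive integer occurs infinitely often. Put $M_0=0$, $M_n=N_1+\dots+N_n\ (\ge n)$, $c_n=1/M_n!$, $p_0=1$, and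
$$p_n(u)=\prod_{j=1}^n(u-a_j)^{N_j},\qquad\Phi(u,w)=\sum_{k\ge0}c_kp_k(u)w^k,$$
$$\Phi_n(u,w)=\sum_{k\ge n}c_k\frac{p_k(u)}{p_n(u)}w^k,\qquad\Psi(u,t,w)=\sum_{n\ge1}c_nt^n\Phi_n(u,w).$$
For orientation, the first terms are
$$\Phi=1+(u-\tfrac12)w+\tfrac12(u-\tfrac12)(u-\tfrac13)w^2+\tfrac1{24}(u-\tfrac12)(u-\tfrac13)(u-\tfrac14)^2w^3+\cdots$$
At $u=\frac12$ this is $1$, and at $u=\frac13$ it is $1-\frac16w$. With $T_n(u,w)=\sum_{k<n}c_kp_k(u)w^k$ we have
$$p_n\Phi_n=\Phi-T_n.\tag{3}$$

**Convergence.** For $k\ge n$, $p_k/p_n$ is a polynomial and $|p_k/p_n|\le(1+|u|)^{M_k}$ on $\mathbb C$, because $|a_j|\le1$. Also $|w|^k\le(1+|w|)^{M_k}$. Since the $M_k$ are strictly increasing integers, $\sum_kc_ks^{M_k}\le e^s$ for $s\ge0$. So $|\Phi|$ and all $|\Phi_n|$ are at most $e^{(1+|u|)(1+|w|)}$ on $\mathbb C^2$, and $\sum_n|c_nt^n|\le e^{1+|t|}$. All the series converge locally uniformly, and $\Phi,\Phi_n,\Psi$ are entire.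

Define
$$\varphi(u,t,w)=\big(u,\ t,\ tw,\ t\Phi(u,w),\ t\Psi(u,t,w)\big),\qquad X=\varphi([-1,1]^3)\subset\mathbb R^5,$$
with coordinates $(u,t,x,y,v)$ on $\mathbb R^5$. By Section 1, $X$ is compact and subanalytic; as an image of the cube it is connected. Where $t\ne0$ we have $w=x/t$, so this part of $X$ is an analytic graph over $\{|u|\le1,\ 0<|t|\le1,\ |x|\le|t|\}$, each point of which is a limit of interior points; it has dimension $3$ near each of its points. The part in $t=0$ is the segment of points $(u,0,0,0,0)$, which are limits of $\varphi(u,t,0)$ as $t\to0$. So $X$ has pure dimension $3$.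

The bad points are $(a_m,0,0,0,0)$. The coordinate $v=\sum_{n\ge1}c_nt^{n+1}\Phi_n$ is a sum of models. Near $u=a_m$, the terms with $n<m$ can be removed, because there $p_n\ne0$ and $\Phi_n=(\Phi-T_n)/p_n$ is an honest expression in $u,w,\Phi$. The terms with $n>m$ have a higher power of $t$. The term $n=m$ is the model with exponents $m$ and $N_m$.

To express the terms in the coordinates of $\mathbb R^5$, put
$$L_n(u,t,x,y)=t^ny-\sum_{k<n}c_kp_k(u)\,x^kt^{n+1-k},$$
which is homogeneous of degree $n+1$ in $(t,x,y)$. For instance $L_1=ty-t^2$ and $L_2=t^2y-t^3-(u-\frac12)xt^2$. Substituting $x=tw$, $y=t\Phi$ gives $t^{n+1}(\Phi-T_n)$, so by (3)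
$$L_n(u,t,tw,t\Phi(u,w))=t^{n+1}p_n(u)\,\Phi_n(u,w).\tag{4}$$

## 6. What a smooth function vanishing on $X$ must satisfy at $a_m$

In the model, the independence of the functions $w^ce^{dw}$ was immediate. Its replacement is the next lemma. Write $R=\mathbb R[[\tau]]$, and view $\mathbb R[u]\subset R$ through $u=a_m+\tau$.

**Lemma 3.** Let $0\ne P\in R[W,Y]$. Then $P(w,\Phi(a_m+\tau,w))\ne0$ in $\mathbb R[[\tau,w]]$.

*Proof.* Suppose $\sum_{i\le I,\,j\le J}P_{ij}(\tau)\,w^i\Phi^j=0$ with not all $P_{ij}=0$.

**Step 1: from power series to polynomials in $u$.** Write $w^i\Phi^j=\sum_le_{ijl}(u)w^l$; the $e_{ijl}$ are polynomials in $u$. Our relation says $\sum_{ij}P_{ij}e_{ijl}=0$ for all $l$, that is, the finitely many rows of the matrix $(e_{ijl})_{(ij),l}$ are linearly dependent over $\mathbb R((\tau))$. They are then dependent over $\mathbb R(u)$. Indeed, if they were independent over $\mathbb R(u)$, they would stay independent after restriction to finitely many suitable columns (the spaces of linear relations among the rows cut off after $L$ columns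 decrease with $L$ and have finite dimension), so some maximal minor would be a nonzero polynomial in $u$. It would be nonzero in $\mathbb R((\tau))$ too, and the rows would be independent over $\mathbb R((\tau))$. Clearing denominators, we get polynomials $P'_{ij}(u)$, not all zero, with $\sum P'_{ij}(u)\,w^i\Phi(u,w)^j=0$, coefficient by coefficient in $w$, hence as an identity of entire functions.

**Step 2: growth.** Choose $u_0\in\mathbb R\setminus\{a_j\}_j$ with some $P'_{ij}(u_0)\ne0$. The entire function $g=\Phi(u_0,\cdot)$ satisfies $\sum_{j\le J'}A_j(w)g^j=0$ with polynomials $A_j(w)=\sum_iP'_{ij}(u_0)w^i$ and $A_{J'}\ne0$. Here $J'\ge1$, since otherwise the equation would read $A_0=0$. Where $A_{J'}(w)\ne0$ and $|g(w)|\ge1$, dividing by $A_{J'}g^{J'-1}$ gives $|g|\le\sum_{j<J'}|A_j/A_{J'}|$. So for all large $|w|$, $|g|\le1+\sum_{j<J'}|A_j/A_{J'}|$, which has polynomial growth. By Liouville's theorem $g$ is a polynomial. But its Taylor coefficients $c_np_n(u_0)$ are all nonzero, a contradiction. $\square$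

**Lemma 4.** Let $a=(a_m,0,0,0,0)$ and let $H$ be $\mathcal C^\infty$ near $a$, vanishing on $X$ near $a$. Then $\partial_u^s\partial_vH(a)=0$ for $0\le s<N_m$.

*Proof.* **Step 1: a formal identity.** Let $\sum h_{bcde}(\tau)t^bx^cy^dv^e$, with $h_{bcde}\in R$, be the Taylor series of $H$ at $a$, where $\tau=u-a_m$. The point $(a_m,0,0)$ is interior to $[-1,1]^3$ and $\varphi$ maps it to $a$, so $H\circ\varphi=0$ near it. The Taylor series of a composition is the composition of the Taylor series, so in $\mathbb R[[\tau,t,w]]$
$$\sum h_{bcde}\,t^{b+c+d+e}\,w^c\,\Phi^d\,\Psi^e=0 .$$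

**Step 2: the coefficient of $t^{m+1}$.** Put $D=b+c+d+e\le m+1$. A term contributes $h_{bcde}w^c\Phi^d\,[t^{m+1-D}]\Psi^e$, where $[t^i]$ denotes the coefficient of $t^i$. If $D\ge2$, then $m+1-D\le m-1$, and only $\Phi_1,\dots,\Phi_{m-1}$ enter. If $D=0$, or if $D=1$ and $e=0$, the contribution is $0$, since $m\ge1$. If $D=e=1$, it is $h\,c_m\Phi_m$ with $h:=h_{0001}$. For $n<m$, $p_n$ is a unit in $R$ because the $a_j$ are distinct, so $\Phi_n=(\Phi-T_n)/p_n\in R[w,\Phi]$. Hence
$$h\,c_m\Phi_m+Q(w,\Phi)=0\qquad\text{for some }Q\in R[W,Y].$$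

**Step 3: divisibility.** Multiply by $p_m$ and use (3): $c_mh\,(\Phi-T_m(u,w))+p_mQ(w,\Phi)=0$. By Lemma 3, $c_mh\,(Y-T_m(u,W))+p_mQ(W,Y)=0$ in $R[W,Y]$. The coefficient of $W^0Y^1$ shows that $p_m$ divides $h$ in $R$. Since $p_m=\tau^{N_m}\cdot$unit, $\tau^{N_m}$ divides $h=\sum_s\tau^s\,\partial_u^s\partial_vH(a)/s!$. $\square$

## 7. Flat functions near $a_m$: proof of Theorem 1

Fix $p,r\in\mathbb N$ and $\theta\in(0,1)$. Now we may choose the bad point *after* $p$, $r$ and $\theta$ are given. Since $p+1$ occurs infinitely often among the $N_j$, there is $m$ with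
$$N_m=p+1,\qquad m>p+\tfrac{1-\theta}\theta\,r .$$
Put $a=(a_m,0,0,0,0)$, $N=N_m$, and use the centered coordinates $z=(\tau,t,x,y,v)$, $\tau=u-a_m$. Choose $\eta\in(0,1)$ with $|a_m-a_j|\ge2\eta$ for all $j\ne m$; this is possible since the $a_j$ accumulate only at $0\ne a_m$. Choose $0<\rho<\eta$.

**Step 1: the function $f$.** We remove from $v$ the terms with $n<m$ and multiply by $\tau^p$:
$$f=\tau^p\Big(v-\sum_{1\le n<m}c_n\frac{L_n(u,t,x,y)}{p_n(u)}\Big).$$
For $|\tau|<2\eta$ the $p_n$ with $n<m$ have no zeros, so $f$ is $\mathcal C^\infty$ there. As $L_n$ is homogeneous of degree $n+1\ge2$ in $(t,x,y)$, $f$ vanishes to order $p+1$ at $a$. Also $\partial_vf=\tau^p$, so $\partial_u^p\partial_vf(a)=p!$. At $\varphi(u,t,w)$ with $|\tau|<\eta$ we have $v=\sum_{n\ge1}c_nt^{n+1}\Phi_n$ and, by (4), $L_n/p_n=t^{n+1}\Phi_n$ for $n<m$. Hence, on $X$,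
$$f=\tau^p\sum_{n\ge m}c_nt^{n+1}\Phi_n(u,w).\tag{5}$$

We check the hypotheses of Lemma 2 for $Z=X$.

**Step 2: hypothesis (i).** Let $C_1\ge1$ bound $|\Phi|$ and $|\Psi|$ on the cube. On $X$, $|x|=|tw|\le|t|$ and $|y|,|v|\le C_1|t|$.

**Step 3: hypothesis (iii), the chart $t\ne0$.** There $w=x/t$, and (5) reads $f=\tau^pt^{m+1}\,\Xi(\tau,t,x/t)$ with
$$\Xi(\tau,t,w)=\sum_{n\ge m}c_nt^{n-m}\,\Phi_n(a_m+\tau,w).$$
By the bounds of Section 5 and $|t|^{n-m}\le(1+|t|)^{M_n}$, this series converges locally uniformly on $\mathbb C^3$, so $\Xi$ is entire.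

**Step 4: hypothesis (ii), the chart $\tau\ne0$.** For $n\ge m$ the polynomial $p_n$ contains the factor $\tau^N$; put $q_n=p_n/\tau^N=\prod_{j\le n,\,j\ne m}(u-a_j)^{N_j}$. For complex $|\tau|\le\eta$ every factor satisfies $|u-a_j|\ge2\eta-\eta=\eta$, so $|q_n|\ge\eta^{M_n}$. For complex $|t|,|x|,|y|\le1$ and $|u|\le2$ we have $|p_k(u)|\le3^{M_k}$, so $|L_n|\le1+\sum_kc_k3^{M_k}\le1+e^3$. And $|\tau|\le\eta$ implies $|u|\le2$. Since $\sum_nc_n\eta^{-M_n}\le e^{1/\eta}$, the series
$$G=\sum_{n\ge m}c_n\frac{L_n}{q_n}$$
converges uniformly on this polydisc, and $G$ is analytic for $|\tau|<\eta$, $|t|,|x|,|y|<1$, in particular near $\{|z|\le\rho\}$. Each term is homogeneous of degree $n+1\ge m+1$ in $(t,x,y)$, so its derivatives of order at most $m$ vanish at $z=0$. As derivatives of a uniformly convergent series of holomorphic functions converge too, $G$ vanishes to order $m+1$ at $0$. On $X$ with $\tau\ne0$ and $|z|<\rho$, (4) gives $t^{n+1}\Phi_n=\tau^{-N}L_n/q_n$, so (5) becomes $f=\tau^{p-N}G=\tau^{-1}G$.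

**Step 5: the upper bounds.** Let $f_\varepsilon=(\chi_\varepsilon f)|_X$ for $2\varepsilon<\rho$. Since $m>p$, Lemma 2 gives $|f_\varepsilon|_p\le C\varepsilon^{m-p}$ and $|f_\varepsilon|_r\le C\varepsilon^{-r}$, hence
$$|f_\varepsilon|_p^\theta\,|f_\varepsilon|_r^{1-\theta}\le C\,\varepsilon^{\theta(m-p)-(1-\theta)r}\to0,$$
because the choice of $m$ makes the exponent positive.

**Step 6: the lower bound.** Let $F'\in C_c^\infty(\mathbb R^5)$ with $F'|_X=f_\varepsilon$. Near $a$ we have $\chi_\varepsilon=1$, so $H=F'-f$ vanishes on $X$ near $a$. Since $p<N_m$, Lemma 4 with $s=p$ gives $\partial_u^p\partial_vF'(a)=\partial_u^p\partial_vf(a)=p!$. This is a derivative of order $p+1$, so $\|F'\|_{p+1}\ge p!\ge1$. Hence $|f_\varepsilon|_{p+1}\ge1$, and Theorem 1 is proved. $\square$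

The function $F$ glued in Lemma 2 satisfies $|\partial^\alpha F|\le C_\alpha|z|^{m-|\alpha|}$. So, set to $0$ at $a$, it is a $\mathcal C^{m-1}$ extension of $f|_X$ near $a$ whose derivatives of order at most $m-1$ vanish at $a$. Yet every $\mathcal C^\infty$ extension has $\partial_u^p\partial_v$ equal to $p!$ at $a$. When $m\ge p+2$ both statements concern the same derivative. There is no contradiction, since the proof of Lemma 4 uses the coefficient of $t^{m+1}$ and so more than $m-1$ derivatives.

## 8. Non-splitting in $\mathbb R^5$ and in $\mathbb R^n$, and the failure of $\underline{(DN)}$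

*Proof of Theorem 2.* If $\mathcal J(X;U)$ split, Corollary 1 would give $p$ and, for $k=p+1$, numbers $r,C$ with $|f|_{p+1}^2\le C|f|_p|f|_r$ on $\mathcal E(X)$. Apply this to the $f_\varepsilon$ of Theorem 1 for these $p,r$ and $\theta=\frac12$. The left side is at least $1$, and the right side is $C\big(|f_\varepsilon|_p^{1/2}|f_\varepsilon|_r^{1/2}\big)^2\to0$, a contradiction. As $X$ is a closed subanalytic subset of $U$, Conjecture 3.15 is false. $\square$

*Proof of Theorem 3(a).* **Step 1: a product set.** Let $Y_0=X\times[0,1]^{d-3}\times\{0\}\subset\mathbb R^5\times\mathbb R^{n-5}$, which makes sense since $0\le d-3\le n-5$. It is the image of a compact box under an analytic map, so it is compact and subanalytic; it is connected and has pure dimension $d$. We claim that $\mathcal J(Y_0;V)$ does not split for any open $V\supset Y_0$. Suppose it splits, with projection $\Pi$, and let $\psi\in C_c^\infty(V)$ with $\psi=1$ near $Y_0$. For $F\in\mathcal E(\mathbb R^5)$ let $\tilde F(\xi,\zeta)=F(\xi)$ on $V$ and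
$$(SF)(\xi)=\big(\psi\,(1-\Pi)\tilde F\big)(\xi,0),$$
with $\psi(1-\Pi)\tilde F$ extended by $0$. Then $S$ is linear and continuous, with values supported in a fixed compact set. If $\xi\in X$, then $(\xi,0)\in Y_0$, where $\psi=1$ and $\Pi\tilde F=0$, so $SF(\xi)=F(\xi)$. If $F|_X=0$, then $\tilde F|_{Y_0}=0$, so $\Pi\tilde F=\tilde F$ and $SF=0$. Proposition 2 applies to $X$ and contradicts Theorem 1, as in the proof of Theorem 2.

**Step 2: an arbitrary open set.** Given a nonempty open $U\subset\mathbb R^n$, choose an affine similarity $\Lambda$ with $\Lambda(Y_0)\subset U$ and put $Y=\Lambda(Y_0)$. Composition with $\Lambda$ is an isomorphism $\mathcal E(U)\to\mathcal E(\Lambda^{-1}U)$ that carries $\mathcal J(Y;U)$ to $\mathcal J(Y_0;\Lambda^{-1}U)$. The latter does not split by Step 1, so the former does not. $\square$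

*Proof of Theorem 3(b).* Suppose $\underline{(DN)}$ holds with some $p$. Take $k=p+1$ and the corresponding $r,C,\theta$. For the $f_\varepsilon$ of Theorem 1 we get $1\le|f_\varepsilon|_{p+1}\le C|f_\varepsilon|_p^\theta|f_\varepsilon|_r^{1-\theta}\to0$, a contradiction.

For the first claim, use on $s$ the norms $|x|_k=\sup_j|x_j|(1+j)^k$. They satisfy $|x|_q^2\le|x|_0|x|_{2q}$, because $|x_j|^2(1+j)^{2q}=|x_j|\cdot|x_j|(1+j)^{2q}$. Suppose $\iota:\mathcal E(X)\to s$ is an isomorphism onto a linear subspace. By continuity of $\iota$, $|\iota f|_0\le C|f|_p$ for some $p$. By continuity of the inverse, $|f|_{p+1}\le C|\iota f|_q$ for some $q$. By continuity of $\iota$ again, $|\iota f|_{2q}\le C|f|_r$ for some $r$. Hence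
$$|f|_{p+1}^2\le C^2|\iota f|_q^2\le C^2|\iota f|_0|\iota f|_{2q}\le C'|f|_p|f|_r\qquad\text{for all }f\in\mathcal E(X),$$
which contradicts Theorem 1 with $\theta=\frac12$. $\square$

Part (c) is Proposition 1, so the proof of Theorem 3 is complete. By Theorem 3(a), the conjecture fails in every nonempty open subset of $\mathbb R^n$ for every $n\ge5$.
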